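\title{A commutative Banach algebra with a unique uniform norm\\ and without the spectral extension property}

\begin{abstract}
We construct a unital, separable, semisimple commutative Banach algebra that admits exactly one uniform norm and embeds continuously in a commutative Banach algebra in which an element of spectral radius $1$ becomes quasinilpotent. Thus the unique uniform norm property does not imply the spectral extension property. The algebra is a completion of polynomials in variables indexed by a tree, under a norm that combines a supremum norm with factorially weighted norms of Taylor coefficients. We also give sufficient conditions for the spectral extension property.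
\end{abstract}

\section{Introduction}

All algebras in this paper are complex. Let $A$ be a commutative Banach algebra, with spectral radius $r_A(a)=\lim_n\|a^n\|^{1/n}$. An \emph{algebra norm} on $A$ is a norm $|\cdot|$, not necessarily complete, such that $|ab|\le|a|\,|b|$ for all $a,b\in A$. A \emph{uniform norm} is an algebra norm such that $|a^2|=|a|^2$ for all $a\in A$.
\begin{itemize}
\item $A$ has the \emph{unique uniform norm property} (UUNP) if it admits exactly one uniform norm.
\item $A$ has the \emph{spectral extension property} (SEP) if $r_B(a)=r_A(a)$ for all $a\in A$ whenever $B$ is a commutative Banach algebra containing $A$ as a subalgebra. Here $A$ need not be closed in $B$, and the norm of $B$ restricted to $A$ may differ from the norm of $A$.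
\end{itemize}
Both properties say that the spectral radius cannot be lowered by changing the norm: the UUNP tests this against uniform norms, the SEP against all algebra norms. We take from \cite{Lau}, where the answer is recorded as not known, the following problem: \emph{does every commutative Banach algebra with the UUNP have the SEP?} The answer is no.

\begin{theorem}\label{thm:A}
There are a unital separable commutative semisimple Banach algebra $A$, a commutative unital Banach algebra $R$, and a continuous injective unital homomorphism $\theta:A\to R$ such that $A$ has the UUNP, but $r_R(\theta(a))=0<1=r_A(a)$ for some $a\in A$. Hence the UUNP does not imply the SEP.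
\end{theorem}

To state the other results we fix notation. A \emph{character} of $A$ is a nonzero multiplicative linear functional; $\Delta(A)$ is the set of characters with the topology of pointwise convergence on $A$, and $\hat a(\varphi)=\varphi(a)$. The algebra $A$ is \emph{semisimple} if $\hat a=0$ implies $a=0$, and \emph{radical} if $r_A\equiv0$. A closed set $E\subset\Delta(A)$ is a \emph{boundary} if $\sup_E|\hat a|=r_A(a)$ for all $a$; there is a smallest closed boundary, the \emph{Shilov boundary} $\partial A$. Finally $\operatorname{ann}a=\{b\in A:ba=0\}$, and the \emph{hull} of an ideal $I$ is $\operatorname{hull}(I)=\{\varphi\in\Delta(A):I\subset\ker\varphi\}$.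

\begin{theorem}\label{thm:B}
In the example constructed for Theorem~\ref{thm:A}, $\Delta(A)$ is its own Shilov boundary, and for one fixed character $\varphi_0$ of $A$ we have $r_R(\theta(f))=|\varphi_0(f)|$ for all $f\in A$. The ideal $M=\ker\varphi_0$ is a semisimple Banach algebra with the UUNP which embeds continuously in a radical Banach algebra.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $A$ be a semisimple commutative Banach algebra.
\begin{itemize}
\item[(1)] Let $|\cdot|$ be an algebra norm on $A$ and let $F$ be the set of $|\cdot|$-continuous characters. For $a\ne0$, every nonempty compact relatively open subset of $\operatorname{hull}(\operatorname{ann}a)$ meets $F$.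
\item[(2)] If for every closed $F\subset\Delta(A)$ not containing $\partial A$ there is $a\ne0$ with $\operatorname{hull}(\operatorname{ann}a)$ compact and disjoint from $F$, then $A$ has the SEP.
\item[(3)] If $\Delta(A)$ is totally disconnected, then $A$ has the SEP.
\end{itemize}
\end{theorem}

No assumptions beyond ZFC are used. Section~\ref{sec:chars} translates both properties into statements about closed sets of characters, Section~\ref{sec:model} works out the construction in two variables, Sections~\ref{sec:tree}--\ref{sec:AB} prove Theorems~\ref{thm:A} and~\ref{thm:B}, and Section~\ref{sec:C} proves Theorem~\ref{thm:C}.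

\section{Algebra norms and closed sets of characters}\label{sec:chars}

We use the basic facts of Gelfand theory. If $B$ is a commutative Banach algebra, with or without unit, then $\Delta(B)$ is locally compact and Hausdorff, it is compact when $B$ is unital, and
\[
r_B(b)=\sup_{\Delta(B)}|\hat b|\le\|b\|\qquad(b\in B),
\]
with the convention $\sup\emptyset=0$. Consequently $r_B$ is a submultiplicative seminorm with $r_B(b^2)=r_B(b)^2$; it is continuous, because $|r_B(b)-r_B(c)|\le r_B(b-c)\le\|b-c\|$; and it is a norm exactly when $B$ is semisimple.

\begin{lemma}\label{lem:F}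
Let $A$ be a commutative Banach algebra, $|\cdot|$ an algebra norm on $A$, and $F$ the set of $|\cdot|$-continuous characters of $A$. Then $F=\{\varphi\in\Delta(A):|\varphi(b)|\le|b|\text{ for all }b\in A\}$, the set $F$ is closed in $\Delta(A)$, and $\lim_n|a^n|^{1/n}=\sup_F|\hat a|$ for all $a\in A$. If $|\cdot|$ is uniform, then $|a|=\sup_F|\hat a|$.
\end{lemma}

\begin{proof}
Let $B$ be the completion of $(A,|\cdot|)$. A $|\cdot|$-continuous character of $A$ extends by continuity to a character of $B$. A character of $B$ is contractive, and its restriction to the dense subalgebra $A$ is nonzero. So $F$ is the set of restrictions of elements of $\Delta(B)$, and it has the stated description, which exhibits it as closed. Also $\lim_n|a^n|^{1/n}=r_B(a)=\sup_F|\hat a|$. If $|\cdot|$ is uniform, then $|a^{2^n}|=|a|^{2^n}$, so the limit equals $|a|$.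
\end{proof}

\begin{proposition}\label{prop:reform}
Let $A$ be a commutative Banach algebra.
\begin{itemize}
\item[(a)] $A$ has the SEP if and only if, for every algebra norm on $A$, the set of continuous characters contains $\partial A$.
\item[(b)] $A$ has the UUNP if and only if $A$ is semisimple and for every closed $F\subset\Delta(A)$ not containing $\partial A$ there is $a\ne0$ with $\hat a=0$ on $F$.
\end{itemize}
\end{proposition}

\begin{proof}
A closed set is a boundary if and only if it contains $\partial A$.

(a) If $B\supset A$ is a commutative Banach algebra, its norm restricts to an algebra norm $|\cdot|$ on $A$ and $r_B(a)=\lim_n|a^n|^{1/n}$; every algebra norm arises in this way, from its completion. By Lemma~\ref{lem:F}, the SEP says that the set of continuous characters is always a boundary.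

(b) Suppose $A$ has the UUNP. A uniform norm has the form $\sup_F|\hat a|\le r_A(a)$, so $r_A$ is a norm; thus $A$ is semisimple and $r_A$ is the uniform norm. If a closed set $F\not\supset\partial A$ carried no nonzero $a$ with $\hat a|_F=0$, then $\sup_F|\hat a|$ would be a uniform norm different from $r_A$. Conversely, assume the two conditions. Then $r_A$ is a uniform norm. Any uniform norm is $\sup_F|\hat a|$ for a closed set $F$ on which no nonzero element vanishes, so $F\supset\partial A$ and the norm is $r_A$.
\end{proof}

For semisimple $A$ the SEP implies the UUNP: by (a) and Lemma~\ref{lem:F}, every uniform norm is the supremum over a boundary, hence equals $r_A$. Two examples suggest the converse. Throughout, $\overline{\mathbb D}$ is the closed unit disk, and the \emph{disk algebra} is the algebra of continuous functions on $\overline{\mathbb D}$ holomorphic in the interior; it is the uniform closure of the polynomials.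

\begin{example}\label{ex:two}
In the disk algebra, the suprema over $|x|\le1$ and over $|x|\le\frac12$ are two uniform norms, by the identity theorem. So the UUNP fails, and with it the SEP.

In $C(K)$, with $K=\Delta(C(K))$ compact Hausdorff, let $F$ be the set of continuous characters of an algebra norm $|\cdot|$, and suppose $F\ne K$. By Urysohn's lemma there are $b\ne0$ whose support is disjoint from $F$, and $a$ with $a=0$ on $F$ and $a=1$ on the support of $b$. From $a^nb=b$ we get $|a^n|\ge1$ for all $n$, while $\lim_n|a^n|^{1/n}=\sup_F|a|=0$. So $F=K$, and the SEP and the UUNP both hold.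
\end{example}

One might guess from this that an element vanishing on $F$ can always be turned into a contradiction. But the UUNP supplies only an $a\neq0$ with $\hat a|_F=0$, that is, an element that is quasinilpotent in the completion, and this is not contradictory in itself. The argument for $C(K)$ used the additional relation $ab=b$. The counterexample has many elements vanishing on large closed sets and sits inside an algebra of formal power series, where $ab=b$ with $a$ free of constant term forces $b=0$.

\section{The construction in one and two variables}\label{sec:model}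

For $h=\sum_kc_kx^k$ in the disk algebra put $|h|_*=\sum_k|c_k|/k!$. Since $(i+j)!\ge i!\,j!$, this is an algebra norm; Cauchy's estimate $|c_k|\le\|h\|_{\overline{\mathbb D}}$ gives $|h|_*\le e\|h\|_{\overline{\mathbb D}}$; and $|x^k|_*^{1/k}=(k!)^{-1/k}\to0$. So the disk algebra embeds continuously in a Banach algebra of formal power series in which $x$ is quasinilpotent. We want to keep such an embedding while repairing the UUNP. By Proposition~\ref{prop:reform}(b), this means adjoining, for each small open set of characters, a nonzero element that vanishes off it.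

Take a closed disk $D\subset\overline{\mathbb D}$ with center $c$ and radius $\rho$, $0<\rho<|c|$, and adjoin a variable $y$ that vanishes unless $x\in D$. The character space should become
\[
Y=(\overline{\mathbb D}\times\{0\})\cup(D\times\overline{\mathbb D})\subset\mathbb C^2 .
\]
Write polynomials as $f=\sum_kh_k(x)y^k$. Two obvious norms fail.

\emph{The norm $\|f\|_Y$ is too weak.} The partial sums $p_n$ of $\sum_j(c-x)^j/c^{j+1}$ converge to $1/x$ uniformly on $D$, so $yp_n(x)$ converges uniformly on $Y$ to an element $u$ with $xu=y$. No formal power series $u$ in $x,y$ satisfies $xu=y$, so the embedding in power series is lost.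

\emph{The norm $\sum_k\|h_k\|_{\overline{\mathbb D}}$ is too strong.} Evaluation at every point of $\overline{\mathbb D}^{\,2}$ is continuous for it, so $y$ does not vanish on the characters with $x\notin D$.

The remedy is to control the coefficients on the whole disk, but with weights too small to affect the spectral radius:
\[
\nu(f)=\|f\|_Y+\sum_{k\ge1}\frac{\|h_k\|_{\overline{\mathbb D}}}{k!}.
\]
Because $h_0=f(\cdot,0)$ satisfies $\|h_0\|_{\overline{\mathbb D}}\le\|f\|_Y$ and $(i+j)!\ge i!\,j!$, the norm $\nu$ is submultiplicative, and $\sum_k|h_k|_*/k!\le e\,\nu(f)$, so $\nu$ dominates the factorially weighted norm on power series in $x,y$. To see the spectral radius, take $f=h_0+h_1y\ne0$, and put $\sigma=\|f\|_Y$ and $H=\|h_1\|_{\overline{\mathbb D}}$, which may be far larger than $\sigma$. The coefficient of $y^j$ in $f^m$ is $\binom mjh_0^{m-j}h_1^j$. For $\lambda\ge0$, the bound $\binom mj\le m^j/j!$ gives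
\begin{equation}\label{eq:bessel}
\sum_{j=0}^m\binom mj\frac{\lambda^j}{j!}\le\sum_{j\ge0}\frac{(m\lambda)^j}{(j!)^2}\le\Bigl(\sum_{j\ge0}\frac{(m\lambda)^{j/2}}{j!}\Bigr)^2=e^{2\sqrt{m\lambda}} .
\end{equation}
With $\lambda=H/\sigma$ we obtain $\sigma^m\le\nu(f^m)\le\sigma^m\bigl(1+e^{2\sqrt{mH/\sigma}}\bigr)$, so $\nu(f^m)^{1/m}\to\|f\|_Y$: the extra terms grow subexponentially.

An element of the $\nu$-completion consists of a function $f\in C(Y)$ and functions $h_k$ $(k\geq1)$ in the disk algebra; for $x\in D$, the number $h_k(x)$ is the $k$-th Taylor coefficient of $f(x,\cdot)$, and $h_0=f(\cdot,0)$ also lies in the disk algebra. Suppose $f$ vanishes on a nonempty open subset of the interior of $D\times\overline{\mathbb D}$. Then $f=0$ on $D\times\overline{\mathbb D}$, every $h_k$ vanishes on $D$, hence on $\overline{\mathbb D}$ because $D$ has interior, and the element is $0$. This is good news, since elements are determined by their values on $Y$. It is also bad news: the suprema over $Y$ and over $D\times\{|y|\le\frac12\}$ are two uniform norms. The new variable has created a bidisk on which the UUNP fails again. So the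 step must be repeated over small bidisks in $D\times\overline{\mathbb D}$, then over small tridisks, and so on, with countably many choices at each step. The variables are therefore indexed by a tree.

\section{The tree and the space $X$}\label{sec:tree}

Let $T$ be the set of nonempty finite sequences of natural numbers, ordered by extension. Write $|t|$ for the length of $t$ and, when $|t|\ge2$, $t^-$ for the parent of $t$, obtained by deleting the last term. The set $\{s:s\le t\}$ is a chain with $|t|$ elements, every node has infinitely many children, and there are infinitely many nodes of length $1$. The variable attached to $t$ will be allowed to be nonzero only when, for each $s<t$, the variable attached to $s$ lies in a disk $D_{s,t}$.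

\begin{lemma}\label{lem:disks}
There are closed disks $D_{s,t}\subset\overline{\mathbb D}$ $(s<t$ in $T)$ of positive radius such that
\begin{itemize}
\item[(a)] $D_{s,t'}\subset D_{s,t}$ whenever $s<t<t'$;
\item[(b)] for every $v\in T$, all $p_s\in D_{s,v}$ $(s<v)$, $p_v\in\overline{\mathbb D}$ and $\varepsilon>0$, there are infinitely many children $t$ of $v$ with $D_{s,t}\subset\{\zeta:|\zeta-p_s|<\varepsilon\}$ for all $s\le v$.
\end{itemize}
\end{lemma}

\begin{proof}
We use recursion on length; nothing is chosen for nodes of length $1$. Given the disks $D_{s,v}$ $(s<v)$, consider the tuples $(D_s)_{s\le v}$ of closed disks with centers in $\mathbb Q+i\mathbb Q$ and positive rational radii such that $D_s\subset D_{s,v}$ for $s<v$ and $D_v\subset\overline{\mathbb D}$. They form a nonempty countable set. List it as a sequence in which each tuple occurs infinitely often, and put $D_{s,t}=D_s$ $(s\le v)$ where $t$ is the $j$-th child of $v$ and $(D_s)$ is the $j$-th tuple. Then (a) holds when $t'$ is a child of $t$, hence in general. For (b), the open disk of radius $\varepsilon$ about a point of a closed disk of positive radius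 meets the interior of that disk in a nonempty open set, which contains a rational closed disk. This gives one suitable tuple, and it occurs infinitely often.
\end{proof}

Let $X$ be the set of $z=(z_t)_{t\in T}\in\overline{\mathbb D}^{\,T}$ such that
\begin{itemize}
\item[(i)] $z_sz_t=0$ for incomparable $s,t$;
\item[(ii)] if $s<t$ and $z_t\ne0$, then $z_s\in D_{s,t}$.
\end{itemize}
Condition (ii) is the definition of $Y$, repeated along the tree. If two siblings $t,t'$ have disjoint disks over their parent, (ii) already forces $z_tz_{t'}=0$; condition (i) imposes this on all incomparable pairs, so that the support of each point is a chain. Each condition defines a closed set ((ii) is the union of $\{z_t=0\}$ and $\{z_s\in D_{s,t}\}$), so $X$ is compact, and $0\in X$.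

For $z\in X$ let $z|_{<t}$ and $z|_{\le t}$ be obtained by setting to $0$ the coordinates outside $\{s<t\}$ and $\{s\le t\}$. These truncations lie in $X$: (i) is preserved, and if a coordinate $z_r$ is kept then so is every $z_s$ with $s<r$. Put
\[
Q_t=\{z:z_s\in D_{s,t}\ (s<t),\ z_t\in\overline{\mathbb D},\ z_r=0\text{ for }r\not\le t\},\qquad Q_t^0=\{z\in Q_t:z_t=0\}.
\]
We regard $Q_t$ as a closed polydisk in $\mathbb C^{|t|}$ and record four facts.
\begin{itemize}
\item[(X1)] $Q_t\subset X$. Indeed supports lie in a chain, and for $s<r\le t$ we have $z_s\in D_{s,t}\subset D_{s,r}$ by (a).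
\item[(X2)] If $|t|=1$, then $Q_t^0=\{0\}$. If $|t|\ge2$, then $Q_t^0=\prod_{s\le t^-}D_{s,t}$ lies in $Q_{t^-}$ by (a) and, the radii being positive, contains a nonempty open subset of $\operatorname{int}Q_{t^-}\subset\mathbb C^{|t|-1}$.
\item[(X3)] If $z\in X$ has finite nonempty support with maximum $t$, then $z\in Q_t$, by (ii).
\item[(X4)] Points of finite support are dense: a point with infinite support $t_1<t_2<\cdots$ is the coordinatewise limit of its truncations $z|_{\le t_i}$.
\end{itemize}

The next lemma is the source of the UUNP, and the only place where (b) is used.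

\begin{lemma}\label{lem:pibase}
Every nonempty open $W\subset X$ contains $\{z\in X:z_t\ne0\}$ for some $t\in T$.
\end{lemma}

\begin{proof}
We may take $W=\{z\in X:|z_s-p_s|<\varepsilon\text{ for }s\in\Phi\}$ with $p\in X$, $\varepsilon>0$ and $\Phi\subset T$ finite. Let $\Phi^\downarrow$ be the finite set of $r$ with $r\le s$ for some $s\in\Phi$.

Suppose first that $p_s\ne0$ for some $s\in\Phi$. Such $s$ form a chain; let $u$ be the largest. By (ii), $p_s\in D_{s,u}$ for $s<u$. By (b), infinitely many children $t$ of $u$ satisfy $D_{s,t}\subset\{|\zeta-p_s|<\varepsilon\}$ for all $s\le u$; choose one outside $\Phi^\downarrow$. Let $z\in X$ with $z_t\ne0$, and let $s\in\Phi$. Then $s\not\ge t$, since $t\notin\Phi^\downarrow$. If $s<t$, then $s\le u$ and $z_s\in D_{s,t}$, so $|z_s-p_s|<\varepsilon$. If $s$ is incomparable to $t$, then $z_s=0$ by (i), and $p_s=0$ since otherwise $s\le u<t$. So $z\in W$.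

Suppose now that $p_s=0$ for all $s\in\Phi$. Choose $t\notin\Phi^\downarrow$ with $|t|=1$. Every $s\in\Phi$ is incomparable to $t$, so $z_t\ne0$ implies $z_s=0=p_s$ and $z\in W$.
\end{proof}

\section{Polynomials on the tree and the norm $N$}\label{sec:norm}

Let $\mathcal P$ be the quotient of $\mathbb C[x_t:t\in T]$ by the ideal generated by the products $x_sx_t$ with $s,t$ incomparable. The quotient of a polynomial ring by an ideal generated by monomials has as a basis the monomials divisible by no generator. So $\mathcal P$ has the basis $x^\alpha=\prod_sx_s^{\alpha(s)}$, $\alpha\in S$, where $S$ is the set of $\alpha:T\to\{0,1,2,\dots\}$ whose support is a finite chain, and $x^\alpha x^\beta$ equals $x^{\alpha+\beta}$ if $\alpha+\beta\in S$ and $0$ otherwise. By (i), each $z\in X$ defines an evaluation homomorphism $x_s\mapsto z_s$ on $\mathcal P$. Put $\|f\|_X=\sup_{z\in X}|f(z)|$.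

\subsection*{Coefficient operators}
Let $\mathcal P_{<t}$ and $\mathcal P_{\le t}$ be the spans of the monomials supported in $\{s<t\}$ and $\{s\le t\}$. These sets are chains, so both are ordinary polynomial algebras and $\mathcal P_{\le t}=\mathcal P_{<t}[x_t]$. Let $\pi_{<t}$ and $\pi_{\le t}$ be the projections onto them that kill all other monomials. They are the homomorphisms that send the variables outside the chain to $0$, and $(\pi_{<t}f)(z)=f(z|_{<t})$, $(\pi_{\le t}f)(z)=f(z|_{\le t})$, as one sees on generators. In particular $\|\pi_{<t}f\|_X\le\|f\|_X$. Define linear maps $E_{t,k}:\mathcal P\to\mathcal P_{<t}$ by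
\[
\pi_{\le t}f=\sum_{k\ge0}(E_{t,k}f)\,x_t^k .
\]
Thus $E_{t,0}=\pi_{<t}$, and for $k\ge1$ we have $E_{t,k}x^\alpha=x^\alpha/x_t^k$ if $t=\max\operatorname{supp}\alpha$ and $\alpha(t)=k$, while $E_{t,k}x^\alpha=0$ otherwise. These operators play the role of $f\mapsto h_k$ in Section~\ref{sec:model}. Since $\pi_{\le t}$ is multiplicative and fixes values on $Q_t$,
\begin{gather}
E_{t,k}(fg)=\sum_{i+j=k}E_{t,i}f\;E_{t,j}g\qquad(k\ge0),\label{eq:leibniz}\\
f(z'+w\delta_t)=\sum_{k\ge0}(E_{t,k}f)(z')\,w^k\qquad(z'\in Q_t^0,\ w\in\overline{\mathbb D}),\label{eq:slicepoly}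
\end{gather}
where $\delta_t$ is the $t$-th coordinate vector.

\subsection*{The two norms}
Say that $s$ \emph{occurs} in $f$ if $x_s$ divides a monomial with nonzero coefficient in $f$. The \emph{depth} of $f$ is the largest $|s|$ with $s$ occurring in $f$, and $0$ for constants. The polynomial $E_{t,k}f$ has depth at most $|t|-1$, and for $k\ge1$ it is nonzero only if $t$ occurs in $f$, so it then has smaller depth than $f$. In the model the coefficients were functions on a disk; now they belong to the algebra built at lower levels and must be measured in its norm. So we define, by recursion on depth,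
\begin{equation}\label{eq:N}
N(f)=\|f\|_X+\sum_{t\in T}\nu_t(f),\qquad\nu_t(f)=\sum_{k\ge1}\frac{N(E_{t,k}f)}{k!}.
\end{equation}
The sums are finite, and $N(c)=|c|$ for constants. By induction on $n$, $N$ is a seminorm on the polynomials of depth at most $n$, hence on $\mathcal P$.

For $f=\sum_\alpha c_\alpha x^\alpha$ put $|f|_R=\sum_\alpha|c_\alpha|/\alpha!$, where $\alpha!=\prod_s\alpha(s)!$. Since $(\alpha+\beta)!\ge\alpha!\,\beta!$, this is an algebra norm. Its completion $R$ is the unital commutative Banach algebra of formal series $\sum_{\alpha\in S}c_\alpha x^\alpha$ with $\sum_\alpha|c_\alpha|/\alpha!<\infty$. For example, $|x_t^k|_R=1/k!$ while $N(x_t^k)=1+1/k!$ for $k\ge1$, since $Q_t\subset X$ contains points with $z_t=1$.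

Each $\alpha\ne0$ determines one pair $t=\max\operatorname{supp}\alpha$, $k=\alpha(t)\geq1$, and $\alpha!=k!\,(\alpha-k\delta_t)!$. Hence $|f|_R=|c_0|+\sum_t\sum_{k\ge1}|E_{t,k}f|_R/k!$, where $c_0=f(0)$ is the constant term, so $|c_0|\le\|f\|_X$. Comparing with \eqref{eq:N} and inducting on depth,
\begin{equation}\label{eq:dom}
|f|_R\le N(f)\qquad(f\in\mathcal P).
\end{equation}
In particular $N$ is a norm.

\begin{lemma}\label{lem:submult}
For $f,g\in\mathcal P$ and $t\in T$,
\[
N(\pi_{<t}f)\le\|f\|_X+\sum_{s<t}\nu_s(f)\le N(f),\qquad N(fg)\le N(f)N(g).
\]
\end{lemma}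

\begin{proof}
Let $k\ge1$. A monomial whose support has maximum $s$ survives $\pi_{<t}$ exactly when $s<t$. So $E_{s,k}\pi_{<t}f$ is $E_{s,k}f$ if $s<t$ and $0$ otherwise, and the first estimate follows from \eqref{eq:N}.

We prove submultiplicativity for $f,g$ of depth at most $n$ by induction on $n$; for $n=0$ both are constants. Let $n\ge1$. If $|t|>n$, then $\nu_t(fg)=0$. If $|t|\le n$, all $E_{t,i}f$ and $E_{t,j}g$ $(i,j\ge0)$ have depth at most $n-1$, so \eqref{eq:leibniz}, the induction hypothesis and $(i+j)!\ge i!\,j!$ give
\[
\nu_t(fg)\le\sum_{(i,j)\ne(0,0)}\frac{N(E_{t,i}f)}{i!}\,\frac{N(E_{t,j}g)}{j!}=N(\pi_{<t}f)\,\nu_t(g)+\nu_t(f)\,N(\pi_{<t}g)+\nu_t(f)\,\nu_t(g).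
\]
Bounding $N(\pi_{<t}f)$ by $N(f)$ here would count terms too often when we sum over $t$; the sharper first estimate gives
\[
\nu_t(fg)\le\|f\|_X\nu_t(g)+\|g\|_X\nu_t(f)+\sum_{s<t}\nu_s(f)\nu_t(g)+\sum_{s<t}\nu_t(f)\nu_s(g)+\nu_t(f)\nu_t(g).
\]
Sum over $t$. A product $\nu_r(f)\nu_{r'}(g)$ appears only if $r,r'$ are comparable, and then exactly once, at $t=\max(r,r')$. With $\nu=\sum_t\nu_t$,
\[
N(fg)\le\|f\|_X\|g\|_X+\|f\|_X\nu(g)+\|g\|_X\nu(f)+\nu(f)\nu(g)=N(f)N(g).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:radius}
$\lim_mN(f^m)^{1/m}=\|f\|_X$ for every $f\in\mathcal P$.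
\end{lemma}

\begin{proof}
The lower bound is $N(f^m)\ge\|f^m\|_X=\|f\|_X^m$. We prove the upper bound by induction on depth; for constants there is equality. Let $f$ have positive depth and let $\sigma>\|f\|_X$. Only the finitely many $t$ occurring in $f$ can have $\nu_t(f^m)\ne0$. Fix such a $t$, and put $h_i=E_{t,i}f$ and $H_t=\sum_{i\ge1}N(h_i)$. By \eqref{eq:leibniz}, $E_{t,k}(f^m)=\sum_{i_1+\dots+i_m=k}h_{i_1}\cdots h_{i_m}$. A term with exactly $j$ nonzero indices has the form $h_0^{m-j}h_{k_1}\cdots h_{k_j}$ with all $k_l\ge1$; the positions of the nonzero indices can be chosen in $\binom mj$ ways, and its weight in $\nu_t$ is $1/(k_1+\dots+k_j)!\le1/j!$. By Lemma~\ref{lem:submult},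
\[
\nu_t(f^m)\le\sum_{j=0}^m\binom mjN(h_0^{m-j})\frac{H_t^j}{j!}.
\]
We keep the power $h_0^{m-j}$ intact because $N(h_0)$ may exceed $\sigma$. The polynomial $h_0=\pi_{<t}f$ has smaller depth than $f$ and $\|h_0\|_X\le\|f\|_X<\sigma$, so by induction there is $C_t$ with $N(h_0^l)\le C_t\sigma^l$ for all $l\ge0$. By \eqref{eq:bessel} with $\lambda=H_t/\sigma$,
\[
N(f^m)\le\sigma^m\Bigl(1+\sum_tC_t\,e^{2\sqrt{mH_t/\sigma}}\Bigr),
\]
a finite sum over the $t$ occurring in $f$. Hence $\limsup_mN(f^m)^{1/m}\le\sigma$.
\end{proof}

\section{The completion $A$}\label{sec:A}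

Let $A$ be the completion of $(\mathcal P,N)$, with norm again written $N$. It is a unital commutative Banach algebra, separable because $T$ is countable. Let $A_{<t}$, $A_{\le t}$ be the closures of $\mathcal P_{<t}$, $\mathcal P_{\le t}$, and $A_{(n)}$ the closure of the polynomials of depth at most $n$. Then $A_{(0)}=\mathbb C$, $A_{<t}\subset A_{(|t|-1)}$, and $A_{<t}=A_{\le t^-}$ for $|t|\ge2$. The following objects extend from $\mathcal P$ by continuity.
\begin{itemize}
\item Since $\|\cdot\|_X\le N$ and $|\cdot|_R\le N$, there are contractive unital homomorphisms $\Gamma:A\to C(X)$ and $\theta:A\to R$. The constant term of $\theta f$ is $\Gamma f(0)$.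
\item Since $N(E_{t,k}f)\le k!\,N(f)$, by \eqref{eq:N} for $k\ge1$ and Lemma~\ref{lem:submult} for $k=0$, there are bounded operators $E_{t,k}:A\to A_{<t}$.
\item The monomial formulas for $E_{t,k}$, applied term by term, define operators $\widehat E_{t,k}$ on $R$ of norm at most $k!$, and $\theta E_{t,k}=\widehat E_{t,k}\theta$.
\end{itemize}
By \eqref{eq:N}, the map $f\mapsto(f|_X,(E_{t,k}f)_{t\in T,\,k\ge1})$ is an isometry of $\mathcal P$ into the $\ell^1$-direct sum of $C(X)$ and the spaces $(A,N/k!)$. Its extension to $A$ is isometric with coordinates $\Gamma f$ and $E_{t,k}f$, so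
\begin{equation}\label{eq:NA}
N(f)=\|\Gamma f\|_X+\sum_t\sum_{k\ge1}\frac{N(E_{t,k}f)}{k!}\qquad(f\in A).
\end{equation}
If polynomials $f_n$ tend to $f$ in $A$, then $f_n\to\Gamma f$ and $E_{t,k}f_n\to\Gamma E_{t,k}f$ uniformly on $X$, and Taylor coefficients are continuous for uniform convergence on $\overline{\mathbb D}$. So \eqref{eq:slicepoly} yields, for $f\in A$, $t\in T$, $z'\in Q_t^0$:
\begin{equation}\label{eq:slice}
\begin{gathered}
w\mapsto\Gamma f(z'+w\delta_t)\text{ is in the disk algebra, and its}\\
k\text{-th Taylor coefficient is }\Gamma(E_{t,k}f)(z')\text{ for all }k\ge0.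
\end{gathered}
\end{equation}

The difficulty is now injectivity of $\theta$ and $\Gamma$. Domination of one norm by another does not give it: for polynomials in one variable under $\|p\|_{\overline{\mathbb D}}+|p(2)|$, the sequence $(x/2)^n$ is Cauchy with a limit of norm $1$, which the map to the disk algebra sends to $0$. Formula \eqref{eq:NA} reduces injectivity at $f$ to injectivity at the coefficients $E_{t,k}f$, which lie at finite depth, and there we can induct.

\begin{lemma}\label{lem:theta}
$\theta$ is injective.
\end{lemma}

\begin{proof}
\emph{Claim: if $g\in A$, $\theta g=0$, and $E_{t,k}g=0$ for all $t$ and all $k\ge1$, then $g=0$.} By \eqref{eq:slice}, $\Gamma g(z)=\Gamma g(z|_{<t})$ for $z\in Q_t$. If $z\in X$ has finite nonempty support with maximum $t$, then $z\in Q_t$ by (X3), and $z|_{<t}\in X$ has smaller support. Iterating, $\Gamma g(z)=\Gamma g(0)$. By (X4), $\Gamma g$ is the constant $\Gamma g(0)$, which is the constant term of $\theta g$, namely $0$. Then $N(g)=0$ by \eqref{eq:NA}.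

We show by induction on $n$ that $\theta$ is injective on $A_{(n)}$. On $A_{(0)}=\mathbb C$ this holds as $\theta1=1$. Let $n\ge1$, $g\in A_{(n)}$, $\theta g=0$, $k\ge1$. If $|t|>n$, then $E_{t,k}$ vanishes on polynomials of depth at most $n$, so $E_{t,k}g=0$. If $|t|\le n$, then $E_{t,k}g\in A_{(n-1)}$ and $\theta E_{t,k}g=\widehat E_{t,k}\theta g=0$, so $E_{t,k}g=0$ by induction. The claim gives $g=0$.

Finally let $f\in A$ with $\theta f=0$. Each $E_{t,k}f$ lies in $A_{(|t|-1)}\cap\ker\theta=\{0\}$, and the claim gives $f=0$.
\end{proof}

For $\Gamma$, the values of $f$ on $X$ reveal $E_{t,k}f$ only on the small polydisk $Q_t^0$, and we need an identity theorem for the algebras $A_{\le v}$. This is where the positive radii are used.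

\begin{lemma}\label{lem:identity}
Let $v\in T$ and $g\in A_{\le v}$. If $\Gamma g=0$ on a nonempty open subset of $\operatorname{int}Q_v\subset\mathbb C^{|v|}$, then $g=0$.
\end{lemma}

\begin{proof}
We induct on $|v|$. On $Q_v$ the function $\Gamma g$ is a uniform limit of polynomials, so it is holomorphic on the open polydisk $\operatorname{int}Q_v$. A holomorphic function on a connected open set that vanishes on a nonempty open subset is zero, so $\Gamma g=0$ on $\operatorname{int}Q_v$ and, by continuity, on $Q_v$. By \eqref{eq:slice}, $\Gamma(E_{v,k}g)=0$ on $Q_v^0$ for all $k\ge0$.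

If $|v|=1$, the $E_{v,k}g$ are scalars, so they vanish. If $|v|\ge2$, they lie in $A_{\le v^-}$ and vanish by (X2) and the induction hypothesis. Thus $\widehat E_{v,k}\theta g=0$ for all $k\ge0$. The series $\theta g$ is a limit in $R$ of elements of $\mathcal P_{\le v}$, so it involves only monomials $x^\beta x_v^k$ with $\beta$ supported in $\{s<v\}$, and the coefficient of $x^\beta x_v^k$ in $\theta g$ is the coefficient of $x^\beta$ in $\widehat E_{v,k}\theta g$. So $\theta g=0$, and $g=0$ by Lemma~\ref{lem:theta}.
\end{proof}

\begin{lemma}\label{lem:Gamma}
$\Gamma$ is injective.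
\end{lemma}

\begin{proof}
Let $\Gamma f=0$, $t\in T$, $k\ge1$. By \eqref{eq:slice}, $\Gamma(E_{t,k}f)=0$ on $Q_t^0$. If $|t|=1$, then $E_{t,k}f$ is a scalar, hence $0$. If $|t|\ge2$, then $E_{t,k}f\in A_{\le t^-}$ is $0$ by (X2) and Lemma~\ref{lem:identity}. Now \eqref{eq:NA} gives $N(f)=0$.
\end{proof}

\begin{proposition}\label{prop:spectrum}
We have $r_A(f)=\|\Gamma f\|_X$ for all $f\in A$; the algebra $A$ is semisimple; and $z\mapsto(f\mapsto\Gamma f(z))$ is a homeomorphism of $X$ onto $\Delta(A)$.
\end{proposition}

\begin{proof}
The formula holds on $\mathcal P$ by Lemma~\ref{lem:radius}, and both sides are $N$-continuous, so it holds on $A$. By Lemma~\ref{lem:Gamma}, $r_A$ is a norm.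

The map $X\to\Delta(A)$ is continuous, and injective because the $x_s$ separate the points of $X$. Since $X$ is compact and $\Delta(A)$ is Hausdorff, it remains to prove surjectivity. Let $\varphi\in\Delta(A)$ and $z_s=\varphi(x_s)$. We have $|\varphi(f)|\le r_A(f)=\|\Gamma f\|_X$. So $|z_s|\le1$, and $z_sz_t=\varphi(x_sx_t)=0$ for incomparable $s,t$. Let $s<t$ with $z_t\ne0$, and let $D_{s,t}$ have center $c$ and radius $\rho$. By (ii), at each $\zeta\in X$ either $\zeta_t=0$ or $|\zeta_s-c|\le\rho$, so
\[
|z_t|\,|z_s-c|^n=\bigl|\varphi\bigl(x_t(x_s-c)^n\bigr)\bigr|\le\sup_{\zeta\in X}|\zeta_t|\,|\zeta_s-c|^n\le\rho^n\qquad(n\ge1).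
\]
Taking $n$-th roots and letting $n\to\infty$ gives $|z_s-c|\le\rho$. Hence $z\in X$, and $\varphi$ agrees with evaluation at $z$ on the dense subalgebra $\mathcal P$, hence on $A$.
\end{proof}

\section{Proofs of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:AB}

Identify $\Delta(A)$ with $X$ and $\hat f$ with $\Gamma f$. Lemma~\ref{lem:pibase}, applied to complements, says:
\begin{equation}\label{eq:key}
\text{for every closed }F\subsetneq X\text{ there is }t\in T\text{ with }\Gamma x_t=0\text{ on }F .
\end{equation}
Recall also that $\|\Gamma x_t\|_X=1$ for every $t$.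

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The algebra $A$ is unital, separable and semisimple, and $\theta$ is a continuous injective unital homomorphism, by Section~\ref{sec:A}. A closed set not containing $\partial A$ is a proper subset of $X$, so \eqref{eq:key} and Proposition~\ref{prop:reform}(b) give the UUNP. For any $t$, $r_R(\theta x_t)=\lim_k(k!)^{-1/k}=0$, while $r_A(x_t)=\|\Gamma x_t\|_X=1$. Since $\theta$ identifies $A$ with a subalgebra of $R$, the SEP fails.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By \eqref{eq:key}, no proper closed subset of $X$ is a boundary, so $\partial A=X=\Delta(A)$.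

Let $\varphi_0(f)=\Gamma f(0)$, and let $R_0\subset R$ be the closed ideal of series with zero constant term. The seminorm $r_R$ is submultiplicative and vanishes on each $x_t$, so it vanishes on nonconstant monomials, on their linear span, and by continuity on the closure of the span, which is $R_0$. Thus $R_0$ is a radical Banach algebra. For $f\in A$ write $\theta f=\varphi_0(f)1+g$ with $g\in R_0$. Then $|r_R(\theta f)-|\varphi_0(f)||\le r_R(g)=0$.

The ideal $M=\ker\varphi_0$ is closed, so it is a Banach algebra with $r_M=r_A|_M$, and it is semisimple because $r_A$ is a norm. The restriction of $\theta$ embeds $M$ continuously in $R_0$. Since $A=\mathbb C1\oplus M$, a character $\psi$ of $M$ extends uniquely to the character $\lambda1+f\mapsto\lambda+\psi(f)$ of $A$, which differs from $\varphi_0$; conversely a character of $A$ vanishing on $M$ equals $\varphi_0$. The extension formula shows that pointwise convergence on $M$ and on $A$ agree, so $\Delta(M)=X\setminus\{0\}$ as topological spaces. Let $G\subset X\setminus\{0\}$ be relatively closed and not contain $\partial M$. Then $G\cup\{0\}$ is a proper closed subset of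 $X$, so by \eqref{eq:key} some $x_t$ vanishes on $G$, and $0\ne x_t\in M$. Proposition~\ref{prop:reform}(b) gives the UUNP for $M$.
\end{proof}

\section{Sufficient conditions for the SEP}\label{sec:C}

Theorem~\ref{thm:C} isolates what survives of the argument for $C(K)$ in Example~\ref{ex:two}. We recall three standard facts.
\begin{itemize}
\item If $I$ is a closed ideal of a commutative Banach algebra $A$, composition with the quotient map is a homeomorphism of $\Delta(A/I)$ onto $\operatorname{hull}(I)$.
\item (Shilov idempotent theorem.) If $B$ is a commutative Banach algebra and $K\subset\Delta(B)$ is compact and open, there is an idempotent $e\in B$ with $\hat e=1_K$. The case without unit follows by adjoining one: $K$ is open and closed in the new character space and omits the added character, so the idempotent lies in the kernel of that character, which is $B$.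
\item A totally disconnected locally compact Hausdorff space has a base of compact open sets.
\end{itemize}
For $a\in A$ the ideal $\operatorname{ann}a$ is closed. If $\varphi(a)\ne0$ and $ba=0$, then $\varphi(b)=0$; hence
\begin{equation}\label{eq:carrier}
\{\hat a\ne0\}\subset\operatorname{hull}(\operatorname{ann}a).
\end{equation}
A nonzero idempotent $e$ has $|e^n|=|e|>0$, hence $\lim_n|e^n|^{1/n}=1$, for \emph{every} algebra norm. This gives part (3) at once. In general $A$ has no useful idempotents, but $A/\operatorname{ann}a$ may have them: if $c^2-c\in\operatorname{ann}a$, then $b=ca$ satisfies $cb=b$, the relation used for $C(K)$. The difficulty is that $\operatorname{ann}a$ should carry a norm on the quotient that is dominated by $|\cdot|$; we obtain one by letting $A/\operatorname{ann}a$ act by multiplication on the ideal $aA$.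

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) Let $a\ne0$, $I=\operatorname{ann}a$, $h=\operatorname{hull}(I)=\Delta(A/I)$, and let $K\subset h$ be nonempty, compact and relatively open. The idempotent theorem in $A/I$ gives $c\in A$ with $c+I$ idempotent and $\hat c|_h=1_K$. As $K\ne\emptyset$, $c\notin I$.

A semisimple algebra has no nonzero nilpotents, so $a^2\ne0$ and $aA\ne0$. Put
\[
p(b)=\sup\{|by|/|y|:0\ne y\in aA\}\le|b|\qquad(b\in A).
\]
This is a seminorm. Since $aA$ is an ideal, $|bb'y|\le p(b)|b'y|\le p(b)p(b')|y|$, so $p$ is submultiplicative. If $b\in I$, then $p(b)=0$. If $p(b)=0$, then $ba^2=0$, so $(ba)^2=0$, so $ba=0$ by semisimplicity, and $b\in I$. Thus $p$ induces an algebra norm on $A/I$. In the completion, $c+I$ is a nonzero idempotent and has spectral radius $1$, so some character $\psi$ of the completion has $\psi(c+I)\ne0$. Put $\varphi(b)=\psi(b+I)$. Then $\varphi\in\Delta(A)$, $I\subset\ker\varphi$, and $|\varphi(b)|\le p(b)\le|b|$. So $\varphi\in F\cap h$, and $\hat c(\varphi)\ne0$ means $\varphi\in K$.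

(2) Let $|\cdot|$ be an algebra norm, with closed set $F$ of continuous characters. By Proposition~\ref{prop:reform}(a) it suffices to show $\partial A\subset F$. Otherwise the hypothesis gives $a\ne0$ with $K=\operatorname{hull}(\operatorname{ann}a)$ compact and disjoint from $F$. By \eqref{eq:carrier} and semisimplicity $K\ne\emptyset$, and $K$ is open in itself. This contradicts (1).

(3) Let $|\cdot|$ and $F$ be as in (2), and suppose $F\ne\Delta(A)$. The open set $\Delta(A)\setminus F$ contains a nonempty compact open set $K$. Let $e\in A$ be an idempotent with $\hat e=1_K$. Then $e\ne0$, so $\lim_n|e^n|^{1/n}=1$, while $\sup_F|\hat e|=0$; this contradicts Lemma~\ref{lem:F}. So $F=\Delta(A)$, and Proposition~\ref{prop:reform}(a) gives the SEP.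
\end{proof}

Semisimplicity enters (1) only through the absence of nonzero nilpotents, and it is not used in (3). Compactness in (2) is automatic when $A$ is unital, since hulls are closed.

\begin{remark}
By Proposition~\ref{prop:reform}(b), the UUNP provides, for each closed $F\not\supset\partial A$, an element $a\ne0$ whose carrier $\{\hat a\ne0\}$ is disjoint from $F$. Theorem~\ref{thm:C}(2) asks the same of the possibly larger set $\operatorname{hull}(\operatorname{ann}a)$, together with compactness. In $C(K)$ this hull is the closure of the carrier: for a point outside the closure, Urysohn's lemma gives $b\in\operatorname{ann}a$ that is nonzero there. In the algebra $A$ of Theorem~\ref{thm:A} the two sets are far apart. For the norm $f\mapsto|\theta f|_R$, a continuous character satisfies $|\varphi(x_t)|\le r_R(\theta x_t)=0$ for all $t$, so $F=\{0\}$. By Theorem~\ref{thm:C}(1), $0\in\operatorname{hull}(\operatorname{ann}a)$ for every $a\ne0$. On the other hand, if $|v|=1$, Lemma~\ref{lem:disks}(b) with $p_v=1$ and $\varepsilon=\frac12$ gives a child $t$ of $v$ with $0\notin D_{v,t}$, and the closure of the carrier of $x_t$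 lies in $\{z\in X:z_v\in D_{v,t}\}$, which omits $0$. Information about carriers does not suffice for the SEP.
\end{remark}

\begin{thebibliography}{1}

\bibitem{Lau}
\emph{Spectral properties of the Lau product $\mathcal{A}\times_{\theta}\mathcal{B}$ of Banach algebras},
\texttt{https://projecteuclid.org/download/pdfview\_1/euclid.afa/1512637229}.

\end{thebibliography}
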